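\title{Mathias forcing with an ultrafilter can destroy analytic determinacy}

\begin{abstract}
We show that Mathias forcing $\mathbb M_U$ with a nonprincipal ultrafilter $U$ on $\omega$ can destroy analytic determinacy. If ZFC together with analytic determinacy is consistent, then it is consistent that analytic determinacy holds and $\mathbb M_U$ forces its failure for some $U$, which can be taken to be a Ramsey ultrafilter generated by a tower of length $\omega_1$. The ground model has the form $L[X]$ for a reshaped set $X\subseteq\omega_1$, and $U$ is built so that the Mathias real $m$ decodes $X$; the extension is then $L[m]$. In the other direction, $\mathbb M_U$ forces analytic determinacy whenever $\mathcal P(\omega)$ and $U$ are constructible from a set of ordinals that has a sharp, and it is consistent that one Ramsey ultrafilter preserves analytic determinacy while another destroys it.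
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $Z\subseteq\omega^\omega$. In the Gale--Stewart game with payoff set $Z$, two players alternately play natural numbers $x(0),x(1),x(2),\dots$, player I moving first, and player I wins if and only if $x\in Z$. The set $Z$ is \emph{determined} if one of the players has a winning strategy. A set is \emph{analytic} ($\boldsymbol\Sigma^1_1$) if it is the projection $\{x:\exists z\,(x,z)\in C\}$ of a closed set $C\subseteq\omega^\omega\times\omega^\omega$, and \emph{analytic determinacy} is the statement that every analytic set is determined.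

Let $U$ be a nonprincipal ultrafilter on $\omega$. \emph{Mathias forcing with $U$}, denoted $\mathbb M_U$, consists of the pairs $(s,A)$ with $s\subseteq\omega$ finite, $A\in U$ and $\max s<\min A$, ordered by
\[
(t,B)\le(s,A)\iff t\text{ end-extends }s,\quad B\subseteq A,\quad t\setminus s\subseteq A .
\]
A generic filter $G$ gives the \emph{Mathias real} $m=\bigcup\{s:(s,A)\in G\text{ for some }A\}$. The condition $(s,A)$ promises that $m$ begins with $s$ and that the rest of $m$ lies in $A$. The following question is taken from \cite{slides}.

\medskip
\noindent\textbf{Question.} \emph{Is it possible that analytic determinacy holds and that, for some nonprincipal ultrafilter $U$ on $\omega$, analytic determinacy fails in the generic extension by $\mathbb M_U$?}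
\medskip

Throughout, reals are subsets of $\omega$, $A\subseteq^*B$ means that $A\setminus B$ is finite, $\chi_A$ is the characteristic function of $A$, and $\max\emptyset=-1$. An \emph{inner model} is a transitive class model of ZFC containing all ordinals.

\subsection*{What one would guess}

Analytic determinacy is a statement about reals, in two senses.

\begin{remark}\label{rem:reals}
Closed sets, strategies and plays are coded by reals. Analytic determinacy says: for every code of a closed set $C$, either there is a strategy for I such that for every play $x$ following it there is $z$ with $(x,z)\in C$, or there is a strategy for II such that $(x,z)\notin C$ for every play $x$ following it and every $z$. All quantifiers range over reals, so two inner models with the same reals agree on analytic determinacy. In particular, a forcing that adds no reals preserves it.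
\end{remark}

\begin{theorem}[Martin \cite{martin}, Harrington \cite{harrington}]\label{thm:MH}
Analytic determinacy holds if and only if $x^\#$ exists for every real $x$.
\end{theorem}

Sharps are recalled in Section~\ref{sec:background}. The existence of $x^\#$ says that $L[x]$ is a very thin part of the universe; for example, every uncountable cardinal is inaccessible in $L[x]$. So analytic determinacy fails as soon as some real constructs too much, and it certainly fails if $V=L[x]$ for a real $x$ (Corollary~\ref{cor:nosharp}). A collapsing forcing can bring this about. Suppose that analytic determinacy holds and $V=L[Y]$ with $Y\subseteq\omega_1$; such a model is obtained at the start of Section~\ref{sec:model}. Add a generic surjection $g:\omega\to\omega_1^V$ with finite conditions and let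
\[
x=\{2^i3^j:g(i)\le g(j)\}\cup\{5^{i+1}:g(i)\in Y\}.
\]
Since $g$ is onto, $g(i)$ is the rank of $i$ in the prewellordering coded by $x$. Thus $g,Y\in L[x]$ and $V[g]=L[x]$.

The forcing $\mathbb M_U$ looks much gentler. It has the countable chain condition, so it collapses nothing. It is also the second half of a forcing that preserves analytic determinacy. Let $\mathbb M$ be Mathias forcing, defined like $\mathbb M_U$ but with $A$ an arbitrary infinite set, and let $\mathcal P(\omega)/\mathrm{fin}$ be the forcing of infinite subsets of $\omega$, modulo finite sets, ordered by $\subseteq^*$. A nonprincipal ultrafilter $U$ is \emph{Ramsey} if every coloring $c:[\omega]^2\to2$ has a homogeneous set in $U$, that is, $c$ is constant on $[H]^2$ for some $H\in U$.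

\begin{theorem}\label{thm:mathias}
\begin{enumerate}
\item \textup{(Castiblanco--Schlicht \cite{cs})} $\mathbb M$ preserves the statement ``every real has a sharp''.
\item \textup{(Mathias \cite{mathias})} $\mathbb M\cong\mathcal P(\omega)/\mathrm{fin}*\mathbb M_{\dot u}$, where $\dot u$ is the generic ultrafilter added by $\mathcal P(\omega)/\mathrm{fin}$, and $\dot u$ is Ramsey.
\end{enumerate}
\end{theorem}

So for a generic ultrafilter $u$ the forcing $\mathbb M_u$ preserves analytic determinacy, and Theorem~\ref{thm:C} below shows that the same holds for every $U$ if all sets of ordinals have sharps. One would guess that the answer to the Question is no. What this guess overlooks is that $U$ is an arbitrary set of reals, which can store uncountably many bits of information, and that a single Mathias real can read them.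

\subsection*{Results}

The answer to the Question is yes. We say that $U$ is \emph{generated} by a $\subseteq^*$-decreasing sequence $\langle T_\alpha:\alpha<\omega_1\rangle$ if $U=\{A\subseteq\omega:\exists\alpha\ T_\alpha\subseteq^*A\}$.

\begin{theorem}\label{thm:main}
If ZFC $+$ analytic determinacy is consistent, then so is the following: analytic determinacy holds, and there is a nonprincipal ultrafilter $U$ such that $\mathbb M_U$ forces the failure of analytic determinacy. The ultrafilter $U$ can be taken to be Ramsey and generated by a $\subseteq^*$-decreasing sequence of length $\omega_1$.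
\end{theorem}

The consistency hypothesis is necessary, since the conclusion contains it. Theorem~\ref{thm:main} follows from two more precise statements, which turn on one notion.

\begin{definition}\label{def:reshaped}
A set $X\subseteq\omega_1$ is \emph{reshaped} if every $\alpha<\omega_1$ is countable in $L[X\cap\alpha]$.
\end{definition}

It suffices to check limit ordinals: if $\alpha=\lambda+n$ with $\lambda$ limit, then $X\cap\lambda\in L[X\cap\alpha]$, so $\lambda$, and with it $\alpha$, is countable in $L[X\cap\alpha]$.

\begin{theorem}\label{thm:A}
If ZFC $+$ analytic determinacy is consistent, then so is ZFC $+$ analytic determinacy $+$ ``\,$V=L[X]$ for some reshaped $X\subseteq\omega_1$''. In any model of the latter theory there is a nonprincipal ultrafilter $U$ such that $V[G]=L[m]$ for every $\mathbb M_U$-generic $G$ with Mathias real $m$. Consequently, analytic determinacy holds in $V$ and fails in $V[G]$.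
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X\subseteq\omega_1$ be reshaped and suppose that $X^\#$ does not exist.
\begin{enumerate}
\item There is a nonprincipal ultrafilter $U$ such that $\mathbb M_U$ forces that $X\in L[m]$, that $m^\#$ does not exist, and that analytic determinacy fails.
\item If CH holds, then $U$ can moreover be taken to be a Ramsey ultrafilter generated by a $\subseteq^*$-decreasing sequence of length $\omega_1$. If also $V=L[X]$, then $V[G]=L[m]$.
\end{enumerate}
\end{theorem}

The next two theorems mark the limits of the phenomenon.

\begin{theorem}\label{thm:C}
Let $U$ be a nonprincipal ultrafilter and let $a$ be a set of ordinals with $\mathcal P(\omega),U\in L[a]$. If $a^\#$ exists, then $\mathbb M_U$ forces analytic determinacy.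
\end{theorem}

\begin{theorem}\label{thm:D}
If ZFC $+$ analytic determinacy is consistent, then so is the following: analytic determinacy holds, and there are Ramsey ultrafilters $U_0,U_1$ such that $\mathbb M_{U_0}$ forces analytic determinacy and $\mathbb M_{U_1}$ forces its failure.
\end{theorem}

Section~\ref{sec:coding} codes a reshaped set into an ultrafilter and proves Theorem~\ref{thm:B}. Section~\ref{sec:model} builds the ground model and proves Theorems~\ref{thm:A} and~\ref{thm:main}. Section~\ref{sec:preserve} proves Theorems~\ref{thm:C} and~\ref{thm:D}. As usual, we speak of generic extensions of the universe, and the relative consistency statements follow from these arguments in the standard way.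

\section{Constructibility, sharps and the Mathias real}\label{sec:background}

\subsection*{The models $L[a]$}

For a set $a$ of ordinals, $L_0[a]=\emptyset$, $L_{\alpha+1}[a]$ is the set of subsets of $L_\alpha[a]$ definable with parameters over $(L_\alpha[a],\in,a\cap L_\alpha[a])$, unions are taken at limits, and $L[a]$ is the union of all levels. We use three textbook facts.
\begin{itemize}
\item[(L1)] $L[a]$ is the least inner model containing $a$. Hence $b\in L[a]$ implies $L[b]\subseteq L[a]$.
\item[(L2)] $L[a]$ has a canonical well-order $<_{L[a]}$, uniformly definable from $a$. All inner models containing $a$ compute $L[a]$ and $<_{L[a]}$ identically. For a regular uncountable cardinal $\theta$, the restriction of $<_{L[a]}$ to $L_\theta[a]$ is definable over $(L_\theta[a],\in,a\cap\theta)$.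
\item[(L3)] (Condensation.) If $\theta$ is a regular uncountable cardinal, $H\prec(L_\theta[a],\in,a\cap\theta)$ and $\pi$ is the transitive collapse of $H$, then $\pi[H]=L_\mu[\bar a]$ for some ordinal $\mu$, where $\bar a=\pi[a\cap H]$.
\end{itemize}
A real $b$ \emph{codes} an infinite countable ordinal $\beta$ if $\{(i,j):2^i3^j\in b\}$ is a well-order of $\omega$ of type $\beta$. An inner model that contains $b$ computes the same order type, so $\beta$ is countable in it.

\subsection*{Sharps}

Let $a$ be a set of ordinals and $\kappa=\sup a$. We say that \emph{$a^\#$ exists} if there is a closed unbounded class $I$ of ordinals above $\kappa$, containing every uncountable cardinal $\lambda>\kappa$, such that for each such $\lambda$ the following holds in the structure $(L_\lambda[a],\in,a,\xi)_{\xi\le\kappa}$: any two increasing tuples from $I\cap\lambda$ of the same length satisfy the same formulas, and every element is definable from finitely many elements of $I\cap\lambda$. We use this notion only through Theorem~\ref{thm:MH}, Theorem~\ref{thm:mathias} and the following three facts.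

\begin{theorem}[Silver]\label{thm:silver}
Suppose that $a\subseteq\kappa$ and $a^\#$ exists. Then every uncountable cardinal greater than $\kappa$ is inaccessible in $L[a]$, and for every ordinal $\eta$ there is an elementary embedding $j:L[a]\to L[a]$ with critical point greater than $\eta$.
\end{theorem}

Here the critical point is the least ordinal moved by $j$.

\begin{theorem}[Kunen]\label{thm:kunen}
Let $x$ be a real. If there is a nontrivial elementary embedding $j:L[x]\to L[x]$, then $x^\#$ exists.
\end{theorem}

\begin{theorem}[Jensen's covering theorem, relativized]\label{thm:jensen}
If $a$ is a set of ordinals and $a^\#$ does not exist, then $(\lambda^+)^{L[a]}=\lambda^+$ for all sufficiently large singular cardinals $\lambda$.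
\end{theorem}

\begin{corollary}\label{cor:nosharp}
If $V=L[x]$ for a real $x$, then $x^\#$ does not exist. If $V=L[X]$ for some $X\subseteq\omega_1$, then $X^\#$ does not exist.
\end{corollary}

\begin{proof}
Otherwise, by Theorem~\ref{thm:silver}, the successor cardinal $\omega_1$, respectively $\omega_2$, would be inaccessible in $V$.
\end{proof}

Theorems~\ref{thm:silver} and~\ref{thm:jensen} together say that the absence of $a^\#$ is witnessed by a large successor cardinal that $L[a]$ recognizes as a successor. Such a witness survives set forcing and passes to larger models.

\begin{lemma}\label{lem:persist}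
Let $a\in V$ be a set of ordinals such that $a^\#$ does not exist in $V$. Let $V[G]$ be a generic extension by a set forcing $\mathbb P$, and let $b\in V[G]$ be a set of ordinals with $a\in L[b]$. Then $b^\#$ does not exist in $V[G]$.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:jensen} there is a singular cardinal $\lambda$ of $V$, greater than $|\mathbb P|$ and $\sup b$, with $(\lambda^+)^{L[a]}=(\lambda^+)^V$. Call this ordinal $\mu$. Since $|\mathbb P|<\lambda$, both $\lambda$ and $\mu$ are cardinals in $V[G]$. Every ordinal below $\mu$ has size at most $\lambda$ in $L[a]$, hence in $L[b]\supseteq L[a]$. So $\mu$ is an uncountable cardinal of $V[G]$ above $\sup b$ that is not inaccessible in $L[b]$. By Theorem~\ref{thm:silver} in $V[G]$, $b^\#$ does not exist there.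
\end{proof}

\subsection*{The Mathias real}

\begin{lemma}\label{lem:mathiasreal}
Let $U$ be a nonprincipal ultrafilter, and let $G$ be $\mathbb M_U$-generic over $V$ with Mathias real $m$.
\begin{enumerate}
\item $\mathbb M_U$ has the countable chain condition.
\item $m$ is infinite.
\item For every $A\subseteq\omega$ in $V$, $A\in U$ if and only if $m\subseteq^*A$.
\item $G=G_m$, where $G_m=\{(s,A)\in\mathbb M_U: s\text{ is an initial segment of }m,\ m\setminus s\subseteq A\}$.
\item If $V=L[X]$ for a set $X$ of ordinals and $X\in L[m]$, then $V[G]=L[m]$.
\end{enumerate}
\end{lemma}

\begin{proof}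
(1) The conditions $(s,A)$ and $(s,B)$ have the common extension $(s,A\cap B)$, and there are countably many finite sets $s$.

(2) Since $U$ is nonprincipal, $(s\cup\{\min A\},A\setminus(\min A+1))$ is a condition. It extends $(s,A)$ and has a longer finite part, so the claim follows by density.

Next we show that $G\subseteq G_m$. Let $(s,A)\in G$ and $n\in m$, say $n\in t$ with $(t,C)\in G$. Take $(r,D)$ extending both conditions. Then $n\in r$, $r$ end-extends $s$, and $r\setminus s\subseteq A$. So either $n\in s$, or $n>\max s$ and $n\in A$. As $s\subseteq m$, this gives $(s,A)\in G_m$.

(3) Let $A\in U$. Since $(s,B\cap A)\le(s,B)$, by density some $(s,B)\in G$ has $B\subseteq A$, and then $m\setminus s\subseteq A$. If $A\notin U$, then $m\subseteq^*\omega\setminus A$, so $m\cap A$ is finite, and $m\not\subseteq^*A$ by (2).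

(4) Any two elements $(s,A),(t,B)$ of $G_m$ are compatible. Indeed, $s$ and $t$ are initial segments of $m$, so we may assume that $t$ end-extends $s$. Then $t\setminus s\subseteq m\setminus s\subseteq A$, and $(t,(A\cap B)\setminus(\max t+1))$ extends both. Now let $p\in G_m$. By density some $q\in G$ either extends $p$ or is incompatible with $p$. As $q\in G_m$, the second case is impossible, so $p\in G$.

(5) By (L1), $V\subseteq L[m]$, so $\mathbb M_U\in L[m]$, and $G\in L[m]$ by (4). Hence $V[G]\subseteq L[m]\subseteq V[G]$.
\end{proof}

\section{Coding a reshaped set into an ultrafilter}\label{sec:coding}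

By Lemma~\ref{lem:mathiasreal}(3), the real $m$ answers every question ``is $A$ in $U$?'' for $A\in V$. We want to choose $U$ so that the answers spell out a given set $X\subseteq\omega_1$, and so that $L[m]$ can read them. For an infinite set $T\subseteq\omega$ with increasing enumeration $t_0<t_1<\cdots$ let
\[
T^0=\{t_0,t_2,t_4,\dots\},\qquad T^1=\{t_1,t_3,t_5,\dots\}.
\]
These sets are infinite and disjoint. An ultrafilter that contains $T$ contains exactly one of them, and this choice stores one bit.

\begin{example}[the first $\omega$ bits]\label{ex:adic}
Let $x$ be a real. Put $T_0=\omega$ and $T_{n+1}=T_n^{\chi_x(n)}$. If $T=\{r+2^nk:k<\omega\}$ with $r<2^n$, then $T^i=\{r+2^ni+2^{n+1}k:k<\omega\}$. So $T_n$ is the residue class of $\sum_{i<n}\chi_x(i)2^i$ modulo $2^n$. If $\chi_x$ begins with $1,0,1$, then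
\[
T_1=\{1,3,5,7,\dots\},\qquad T_2=\{1,5,9,13,\dots\},\qquad T_3=\{5,13,21,\dots\}.
\]
The sets $T_n$ are infinite and decreasing, so some nonprincipal ultrafilter $U$ contains all of them. Then $m\subseteq^*T_{n+1}$ for all $n$: for all but finitely many $k\in m$, the $n$th binary digit of $k$ is $\chi_x(n)$. Hence $x\in L[m]$.
\end{example}

In this example the sets to be tested are so simple that the decoder knows them. To store $\omega_1$ bits we need $\omega_1$ test sets, and $L[m]$ does not know in advance which of its reals come from $V$, or in which order to test them. Under analytic determinacy, no real $z$ of the ground model can supply a list: $\omega_1$ is inaccessible in $L[z]$, so $L[z]$ has only countably many reals. The way out is already visible in Example~\ref{ex:adic}, where $T_n$ is computed from the bits \emph{below} $n$. We continue in this way transfinitely. At a limit stage $\lambda$ the decoder has found $X\cap\lambda$, so it knows $L[X\cap\lambda]$ and its well-order, and it can take the least infinite set in that model that is almost contained in all earlier sets. Such a set exists in $V$, because $\lambda$ is countable, but the decoder needs one in $L[X\cap\lambda]$,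 and this is what reshaping provides.

\begin{remark}
If $\omega_1^L=\omega_1$, then every $X\subseteq\omega_1$ is reshaped. Under analytic determinacy, no bounded $X\subseteq\omega_1$ is reshaped: $X\in L[z]$ for some real $z$, and $\alpha=\omega_1^{L[z]}$ is a countable ordinal that is uncountable in $L[X\cap\alpha]\subseteq L[z]$.
\end{remark}

\subsection*{The tower of a reshaped set}

Fix a reshaped set $X$. For a real $z$ let $c_z(\{i,j\})=\chi_z(2^i3^j)$ for $i<j$; every coloring $c:[\omega]^2\to2$ is $c_z$ for some $z$. For $\nu<\omega_1$ a limit or $0$ let
\[
z_\nu=\{n<\omega:\nu+2n+1\in X\},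
\]
a real in $L[X\cap(\nu+\omega)]$. The \emph{tower of $X$} is the sequence $\langle T_\alpha:\alpha<\omega_1\rangle$ defined by $T_0=\omega$, $T_{\alpha+1}=T_\alpha^{\chi_X(\alpha)}$, and, for limit $\lambda$, by letting $T_\lambda$ be the $<_{L[X\cap\lambda]}$-least infinite set $T\subseteq\omega$ in $L[X\cap\lambda]$ such that
\begin{itemize}
\item[(a)] $T\subseteq^*T_\alpha$ for all $\alpha<\lambda$, and
\item[(b)] if $\lambda=\nu+\omega$ with $\nu$ a limit or $0$, then $T$ is homogeneous for $c_{z_\nu}$.
\end{itemize}
Clause (b) plays no role in the decoding; it will make the ultrafilter Ramsey. The recursion up to and including stage $\alpha$ refers only to $X\cap\alpha$.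

\begin{lemma}\label{lem:tower}
For every $\alpha<\omega_1$, the set $T_\alpha$ exists and is infinite, and $T_\alpha\subseteq^*T_\beta$ for $\beta<\alpha$. If $M$ is an inner model with $X\cap\alpha\in M$, then the recursion carried out in $M$ from $X\cap\alpha$ produces $\langle T_\beta:\beta\le\alpha\rangle$.
\end{lemma}

\begin{proof}
We use induction on $\alpha$. The successor step holds because $T\mapsto T^i$ is absolute and $T^i$ is an infinite subset of $T$. Let $\lambda$ be a limit and let $M$ be an inner model containing $X\cap\lambda$. For each $\alpha<\lambda$ we have $X\cap\alpha\in M$, so the recursion in $M$ produces $T_\alpha$. The recursion is given by one formula with parameter $X\cap\lambda$, so $\langle T_\alpha:\alpha<\lambda\rangle\in M$ by Replacement in $M$.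

Apply this to $L[X\cap\lambda]$ and work in that model. Since $X$ is reshaped, $\lambda$ is countable, say $\lambda=\{\alpha_n:n<\omega\}$. The set $T_{\alpha_0}\cap\dots\cap T_{\alpha_n}$ almost contains $T_{\max\{\alpha_0,\dots,\alpha_n\}}$, so it is infinite, and we can pick $k_0<k_1<\cdots$ with $k_n\in T_{\alpha_0}\cap\dots\cap T_{\alpha_n}$. The set $T=\{k_n:n<\omega\}$ satisfies (a). If $\lambda=\nu+\omega$, then $c_{z_\nu}$ is in the model, and Ramsey's theorem gives an infinite homogeneous subset of $T$, which satisfies (a) and (b). So $T_\lambda$ exists.

Finally, an inner model $M$ containing $X\cap\lambda$ computes $L[X\cap\lambda]$ and its well-order correctly by (L2). Clauses (a) and (b) quantify only over natural numbers and the ordinals below $\lambda$, so they are absolute, and $M$ selects the same set $T_\lambda$.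
\end{proof}

\begin{lemma}[decoding]\label{lem:decode}
Let $U$ be a nonprincipal ultrafilter with $T_\alpha\in U$ for all $\alpha<\omega_1$. Then $\mathbb M_U$ forces $X\in L[m]$.
\end{lemma}

\begin{proof}
Let $m$ be the Mathias real and let $\alpha<\omega_1^V$. One of the disjoint sets $T_\alpha^0,T_\alpha^1$ is $T_{\alpha+1}\in U$, so the other is not in $U$. By Lemma~\ref{lem:mathiasreal}(3),
\begin{equation}\label{eq:bit}
\alpha\in X\iff m\subseteq^*T_\alpha^1 .
\end{equation}
In $L[m]$ define $f:\omega_1^V\to2$ by recursion. Given $f\upharpoonright\alpha$, put $a=\{\beta<\alpha:f(\beta)=1\}$ and run the recursion for the tower up to stage $\alpha$, with $a$ in place of $X\cap\alpha$. Let $f(\alpha)=1$ if this produces an infinite set $T$ at stage $\alpha$ and $m\subseteq^*T^1$; otherwise let $f(\alpha)=0$. If $f\upharpoonright\alpha=\chi_X\upharpoonright\alpha$, then $a=X\cap\alpha\in L[m]$, so $T=T_\alpha$ by Lemma~\ref{lem:tower}, and $f(\alpha)=\chi_X(\alpha)$ by \eqref{eq:bit}. By induction $f=\chi_X$, so $X\in L[m]$.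
\end{proof}

For an ordinal $\alpha=\nu+n$, with $\nu$ a limit or $0$ and $n<\omega$, put $e(\alpha)=\nu+2n$. The ordinals in the range of $e$ are called \emph{even} and the others \emph{odd}. If $\delta$ is a limit, then $\alpha<\delta$ if and only if $e(\alpha)<\delta$.

\begin{proposition}\label{prop:coding}
Let $X\subseteq\omega_1$ be reshaped.
\begin{enumerate}
\item There is a nonprincipal ultrafilter $U$ such that $\mathbb M_U$ forces $X\in L[m]$.
\item If CH holds, then $U$ can be taken to be Ramsey and generated by a $\subseteq^*$-decreasing sequence of length $\omega_1$.
\end{enumerate}
\end{proposition}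

\begin{proof}
For a reshaped set with tower $\langle T_\alpha:\alpha<\omega_1\rangle$ let $F=\{A\subseteq\omega:\exists\alpha\ T_\alpha\subseteq^*A\}$. By Lemma~\ref{lem:tower}, $F$ is closed under finite intersections and all its members are infinite. So $F$ is a proper filter, and it contains the cofinite sets and every $T_\alpha$.

(1) Let $U$ be any ultrafilter extending the filter $F$ of $X$, and apply Lemma~\ref{lem:decode}.

(2) We want $F$ itself to be a Ramsey ultrafilter, and for this clause (b) must meet every coloring. We therefore write all reals into the odd positions. By CH let $\langle x_\alpha:\alpha<\omega_1\rangle$ enumerate $\mathcal P(\omega)$, and let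
\[
X'=\{e(\alpha):\alpha\in X\}\cup\{\omega\cdot\alpha+2n+1:\alpha<\omega_1,\ n\in x_\alpha\}.
\]
For limit $\delta<\omega_1$ we have $X\cap\delta=\{\alpha<\delta:e(\alpha)\in X'\cap\delta\}\in L[X'\cap\delta]$, so $\delta$ is countable in $L[X'\cap\delta]$. Thus $X'$ is reshaped. In the same way $X\in L[X']$. Let $\langle T_\alpha:\alpha<\omega_1\rangle$ be the tower of $X'$ and let $U$ be its filter. For $X'$ we have $z_{\omega\cdot\alpha}=x_\alpha$, so every coloring $c:[\omega]^2\to2$ is $c_{z_\nu}$ for some $\nu$, and $T_{\nu+\omega}\in U$ is homogeneous for $c$. Given $A\subseteq\omega$, apply this to the coloring $c(\{i,j\})=\chi_A(i)$ for $i<j$. An infinite homogeneous set $H$ has no largest element, so $\chi_A$ is constant on $H$, that is, $H\subseteq A$ or $H\subseteq\omega\setminus A$. Hence $U$ is an ultrafilter, it is Ramsey, and it is generated by the tower. By Lemma~\ref{lem:decode}, $\mathbb M_U$ forces $X'\in L[m]$, and so $X\in L[X']\subseteq L[m]$.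
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $U$ from part (1) of Proposition~\ref{prop:coding}, or from part (2) if CH holds, and let $G$ be $\mathbb M_U$-generic with Mathias real $m$. Then $X\in L[m]$. Since $X^\#$ does not exist in $V$, Lemma~\ref{lem:persist} shows that $m^\#$ does not exist in $V[G]$. By Harrington's direction of Theorem~\ref{thm:MH}, analytic determinacy fails in $V[G]$. If $V=L[X]$, then $V[G]=L[m]$ by Lemma~\ref{lem:mathiasreal}(5).
\end{proof}

\section{A reshaped set in a model of analytic determinacy}\label{sec:model}

It remains to find a model of analytic determinacy with a reshaped set that constructs the whole model. By Remark~\ref{rem:reals} we may change the model at will, as long as we keep its reals.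

\begin{proposition}\label{prop:model}
Let $V_0$ be a model of ZFC. In a generic extension of $V_0$ there is an inner model $W$ with the same reals as $V_0$ that satisfies CH and ``\,$V=L[X]$ for some reshaped $X\subseteq\omega_1$''.
\end{proposition}

Recall that a subset of a forcing is \emph{open} if it is closed under extension. A forcing is \emph{$\omega$-distributive} if the intersection of countably many open dense sets is dense, and \emph{$\sigma$-closed} if every decreasing $\omega$-sequence of conditions has a lower bound. Every $\sigma$-closed forcing is $\omega$-distributive, and an $\omega$-distributive forcing adds no $\omega$-sequences of ordinals, so it adds no reals and preserves $\omega_1$.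

\subsection*{Step 1: all reals in one subset of $\omega_1$}

Force over $V_0$ with the countable partial functions from $\omega_1$ to $\mathcal P(\omega)$, ordered by reverse inclusion. This forcing is $\sigma$-closed, so the extension $V_1$ has the same reals and the same $\omega_1$ as $V_0$. By density, the union of the generic filter is an enumeration $\langle x_\alpha:\alpha<\omega_1\rangle$ of $\mathcal P(\omega)$. Let
\[
Y=\{\omega\cdot\alpha+n:\alpha<\omega_1,\ n\in x_\alpha\}.
\]
The enumeration belongs to $L[Y]$, so $L[Y]$ has the same reals as $V_0$. Every countable ordinal is finite or coded by a real, hence countable in $L[Y]$, so $\omega_1^{L[Y]}=\omega_1^{V_0}$. From now on we discard everything in $V_1$ outside $L[Y]$.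

\subsection*{Step 2: the reshaping forcing}

Following Jensen, we force over $L[Y]$ with countable initial segments of the desired reshaped set. The even positions copy $Y$, so that the generic set constructs $L[Y]$; the odd positions are free and are used to collapse ordinals. For $p:\alpha\to2$ write $L[p]$ for $L[\{\xi<\alpha:p(\xi)=1\}]$. In $L[Y]$, let $\mathbb R$ be the set of all functions $p$ into $2$ whose domain is a countable limit ordinal or $0$, such that
\begin{itemize}
\item[(i)] for $\alpha\in\operatorname{dom}p$, $p(e(\alpha))=1$ if and only if $\alpha\in Y$, and
\item[(ii)] every limit ordinal $\alpha\le\operatorname{dom}p$ is countable in $L[p\upharpoonright\alpha]$.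
\end{itemize}
The order is $q\le p$ if and only if $q\supseteq p$.

\begin{lemma}\label{lem:extend}
For $p\in\mathbb R$ and $\beta<\omega_1$ there is $q\le p$ in $\mathbb R$ with $\operatorname{dom}q\ge\beta$.
\end{lemma}

\begin{proof}
Work in $L[Y]$. Let $\lambda=\operatorname{dom}p$. Increasing $\beta$, we may assume that it is a limit and $\beta\ge\lambda+\omega$. Let $b$ be a real coding $\beta$. Define $q\supseteq p$ with domain $\beta$ by (i) at even positions, by $q(\lambda+2n+1)=\chi_b(n)$ for $n<\omega$, and by $0$ at the other new odd positions. Limit ordinals $\alpha\le\lambda$ satisfy (ii) because $q\upharpoonright\alpha=p\upharpoonright\alpha$. A limit ordinal $\alpha$ with $\lambda<\alpha\le\beta$ is at least $\lambda+\omega$, so $b\in L[q\upharpoonright\alpha]$. Then $\beta$ is countable in $L[q\upharpoonright\alpha]$, and so is $\alpha\le\beta$.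
\end{proof}

The forcing $\mathbb R$ must not add reals. The obstacle is that the union $q$ of a decreasing $\omega$-sequence of conditions is a condition only if its domain $\delta$ is countable in $L[q]$. By (i), $L[q]$ contains $Y\cap\delta$, so it suffices to steer the sequence toward an ordinal $\delta$ that is countable in $L[Y\cap\delta]$. To meet given dense sets on the way, $\delta$ should be $H\cap\omega_1$ for a countable elementary submodel $H$. For an arbitrary $H$, condensation places the collapse of $H$ inside $L[Y\cap\delta]$ but does not show that it is countable there. We therefore take the smallest possible $H$, all of whose elements are definable from finitely many parameters; then the formulas enumerate the collapse.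

\begin{lemma}\label{lem:distr}
In $L[Y]$, the forcing $\mathbb R$ is $\omega$-distributive.
\end{lemma}

\begin{proof}
Work in $L[Y]$. Let $\vec D=\langle D_n:n<\omega\rangle$ be a sequence of open dense subsets of $\mathbb R$ and let $p\in\mathbb R$. Since $V=L[Y]$, there is a regular cardinal $\theta>\omega_2$ such that $N=L_\theta[Y]$ contains $\mathbb R$, $\vec D$, $p$ and, for each nonzero countable ordinal $\alpha$, a surjection from $\omega$ onto $\alpha$. This is the point at which we need to have passed to the inner model $L[Y]$: the sequence $\vec D$ must lie in a level of the hierarchy to which condensation applies.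

Let $H$ be the set of elements of $N$ definable in $(N,\in,Y)$ from $\mathbb R,\vec D,p$. It is countable. It is an elementary submodel by the Tarski--Vaught test: if a formula with parameters in $H$ has a witness in $N$, then the $<_{L[Y]}$-least witness is definable from these parameters by (L2), so it is in $H$. If $0<\alpha<\omega_1$ and $\alpha\in H$, then $H$ contains a surjection $f:\omega\to\alpha$ and all values $f(n)$, so $\alpha\subseteq H$; also $\alpha+1\in H$. Hence $\delta=H\cap\omega_1$ is a countable limit ordinal.

\emph{The ordinal $\delta$ is countable in $L[Y\cap\delta]$.} Let $\pi:H\to\bar N$ be the transitive collapse. It is the identity on $\delta$, and $Y\cap H=Y\cap\delta$ because $Y\subseteq\omega_1$. By (L3), $\bar N=L_\mu[Y\cap\delta]$ for some $\mu$, so $\bar N\in L[Y\cap\delta]$. An element of $H$ is defined in $N$ from $\mathbb R,\vec D,p$ by some formula, and by elementarity the same formula defines it in $H$. So every element of $\bar N$ is definable in $(\bar N,\in,Y\cap\delta)$ from the three parameters $\pi(\mathbb R),\pi(\vec D),\pi(p)\in\bar N$. The model $L[Y\cap\delta]$ contains this structure, hence its satisfaction relation, hence the map that sends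 a formula to the element it defines from the three parameters. This map is a surjection from a countable set onto $\bar N\supseteq\delta$.

\emph{A condition in all $D_n$.} Fix an increasing sequence $\langle\delta_n:n<\omega\rangle$ cofinal in $\delta$, and put $p_0=p$. Suppose that $p_n\in H$ is given. By Lemma~\ref{lem:extend} and density, there is $r\le p_n$ in $D_n$ with $\operatorname{dom}r\ge\delta_n$. As $r\in\mathbb R\subseteq N$ and $p_n,D_n,\delta_n\in H$, there is such a condition $p_{n+1}$ in $H$. Each $\operatorname{dom}p_n$ lies in $H\cap\omega_1=\delta$, so $q=\bigcup_np_n$ has domain exactly $\delta$. Clause (i) for $q$, and clause (ii) for limit $\alpha<\delta$, are inherited from a $p_n$ whose domain exceeds $\alpha$. For $\alpha=\delta$, note that $Y\cap\delta=\{\alpha<\delta:q(e(\alpha))=1\}\in L[q]$, so $\delta$ is countable in $L[q]$. Thus $q\in\mathbb R$ and $q\le p$, and $q\in D_n$ for all $n$ because $q\le p_{n+1}\in D_n$ and $D_n$ is open.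
\end{proof}

\subsection*{Step 3: the model $W$}

\begin{proof}[Proof of Proposition~\ref{prop:model}]
Let $h$ be $\mathbb R$-generic over $V_1$, hence over $L[Y]$, and let $W=L[Y][h]$, an inner model of $V_1[h]$. We use $V_1[h]$ only as an ambient universe; below, $\omega_1$ means $\omega_1^{L[Y]}$. By Lemma~\ref{lem:distr}, $W$ has the same reals and the same $\omega_1$ as $L[Y]$. So $W$ has the same reals as $V_0$, and the enumeration $\langle x_\alpha:\alpha<\omega_1\rangle\in W$ witnesses CH.

By Lemma~\ref{lem:extend}, $\bigcup h$ is a function from $\omega_1$ to $2$; let $X\in W$ be the set with $\chi_X=\bigcup h$. By (i), $Y=\{\alpha<\omega_1:e(\alpha)\in X\}\in L[X]$, so $\mathbb R\in L[Y]\subseteq L[X]$. Moreover $h=\{p\in\mathbb R:p\subseteq\chi_X\}$: if $p\in\mathbb R$ and $p\subseteq\chi_X$, take $q\in h$ with $\operatorname{dom}q\ge\operatorname{dom}p$; then $q\supseteq p$, so $p\in h$. Hence $h\in L[X]$ and $W=L[X]$. For a limit $\alpha<\omega_1$ take $p\in h$ with $\operatorname{dom}p\ge\alpha$; then $L[X\cap\alpha]=L[p\upharpoonright\alpha]$, and $\alpha$ is countable there by (ii). So $X$ is reshaped in $W$.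
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $V_0$ satisfies analytic determinacy, then so does the model $W$ of Proposition~\ref{prop:model}, by Remark~\ref{rem:reals}. This proves the first sentence. Now assume analytic determinacy and $V=L[X]$ with $X$ reshaped. Take $U$ from Proposition~\ref{prop:coding}(1), and let $G$ be $\mathbb M_U$-generic with Mathias real $m$. Then $X\in L[m]$, so $V[G]=L[m]$ by Lemma~\ref{lem:mathiasreal}(5). By Corollary~\ref{cor:nosharp}, $m^\#$ does not exist in $V[G]$, and analytic determinacy fails there by Theorem~\ref{thm:MH}. The covering theorem is not needed for this argument.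
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $V_0$ satisfy analytic determinacy and let $W=L[X]$ be as in Proposition~\ref{prop:model}. In $W$, analytic determinacy and CH hold, $X$ is reshaped, and $X^\#$ does not exist by Corollary~\ref{cor:nosharp}. Apply Theorem~\ref{thm:B}(2) in $W$.
\end{proof}

\section{Preservation}\label{sec:preserve}

A new real has a sharp as soon as it lies in a model with a nontrivial elementary self-embedding. If one model $L[a]$ with a sharp contains the forcing and names for all new reals, then its embeddings with large critical point lift to the generic extension.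

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Since $U\in L[a]$, the forcing $\mathbb M_U$ is in $L[a]$. Let $G$ be $\mathbb M_U$-generic over $V$, hence over $L[a]$.

\emph{Every real $x$ of $V[G]$ is in $L[a][G]$.} Let $\sigma\in V$ be a name for $x$. For each $n$ let $B_n$ be an antichain that is maximal among the antichains of conditions forcing $\check n\in\sigma$, and let $\tau=\{(\check n,p):n<\omega,\ p\in B_n\}$. Then $\tau^G=x$. By Lemma~\ref{lem:mathiasreal}(1) each $B_n$ is countable, so $\tau$ is determined by a countable set of triples $(n,s,A)$ with $n\in\omega$, $s\subseteq\omega$ finite and $A\subseteq\omega$. Such a set is coded by a single real of $V$. This real is in $L[a]$ because $\mathcal P(\omega)\in L[a]$, so $\tau\in L[a]$ and $x\in L[a][G]$.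

\emph{An embedding that fixes the forcing.} Let $\eta$ be greater than $\sup a$ and greater than the positions, in the well-order $<_{L[a]}$, of $\mathbb M_U$ and of all its elements. By Theorem~\ref{thm:silver} there is an elementary $j:L[a]\to L[a]$ with critical point $\kappa>\eta$. Then $j(a)\subseteq j(\eta)=\eta$, and $\xi\in a\iff\xi=j(\xi)\in j(a)$ for $\xi<\eta$, so $j(a)=a$. For $\xi<\eta$, the $\xi$th element of $<_{L[a]}$ is definable in $L[a]$ from $a$ and $\xi$, so it is fixed by $j$. Hence $j(\mathbb M_U)=\mathbb M_U$ and $j(p)=p$ for every condition $p$.

\emph{Lifting.} In $V[G]$ define $j^*(\tau^G)=j(\tau)^G$ for names $\tau\in L[a]$. Suppose that $L[a][G]\models\varphi(\tau_1^G,\dots,\tau_k^G)$. Then some $p\in G$ forces $\varphi(\tau_1,\dots,\tau_k)$ over $L[a]$. By elementarity of $j$, the condition $j(p)=p\in G$ forces $\varphi(j(\tau_1),\dots,j(\tau_k))$ in the forcing $j(\mathbb M_U)=\mathbb M_U$, so $L[a][G]\models\varphi(j(\tau_1)^G,\dots,j(\tau_k)^G)$. With $\varphi$ the equality formula this shows that $j^*$ is well defined, and in general that $j^*:L[a][G]\to L[a][G]$ is elementary. Since $j$ sends the canonical name of $y$ to the canonical name of $j(y)$, the map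 $j^*$ extends $j$. The axioms of ZFC hold in $V[G]$ in the language with a predicate for $V$, so $j^*$ is a class of $V[G]$.

Let $x$ be a real of $V[G]$. Then $j^*(x)\subseteq\omega$ and $n\in x\iff n\in j^*(x)$, so $j^*(x)=x$. The class $L[x]$ is definable in $L[a][G]$ from $x$, so $j^*\upharpoonright L[x]$ is an elementary embedding of $L[x]$ into itself, and it moves $\kappa$. By Theorem~\ref{thm:kunen}, $x^\#$ exists in $V[G]$. By Martin's direction of Theorem~\ref{thm:MH}, analytic determinacy holds in $V[G]$.
\end{proof}

\begin{corollary}\label{cor:allsharps}
If every set of ordinals has a sharp, then $\mathbb M_U$ forces analytic determinacy for every nonprincipal ultrafilter $U$.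
\end{corollary}

\begin{proof}
Let $\langle x_\alpha:\alpha<2^{\aleph_0}\rangle$ enumerate $\mathcal P(\omega)$ and let $a=\{\omega\cdot\alpha:x_\alpha\in U\}\cup\{\omega\cdot\alpha+n+1:n\in x_\alpha\}$. Then $\mathcal P(\omega),U\in L[a]$, and Theorem~\ref{thm:C} applies.
\end{proof}

So a ground model for Theorem~\ref{thm:main} must have sharps for all reals but not for all sets of ordinals, and this is why Section~\ref{sec:model} passes to an inner model of the form $L[X]$. In a small extension of that model, both behaviors occur among Ramsey ultrafilters.

\begin{proof}[Proof of Theorem~\ref{thm:D}]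
Let $V_0$ satisfy analytic determinacy and let $W=L[X]$ be as in Proposition~\ref{prop:model}. Let $u$ be the ultrafilter added by forcing with $\mathcal P(\omega)/\mathrm{fin}$ over $W$. This forcing is $\sigma$-closed: if $A_0\supseteq^*A_1\supseteq^*\cdots$ are infinite, pick $k_0<k_1<\cdots$ with $k_n\in A_0\cap\dots\cap A_n$, and $\{k_n:n<\omega\}$ is a lower bound. So $W[u]$ has the same reals and the same $\omega_1$ as $W$. Therefore $W[u]$ satisfies CH and, by Remark~\ref{rem:reals}, analytic determinacy; and $X$ is reshaped in $W[u]$, because the models $L[X\cap\alpha]$ are unchanged. We show that $W[u]$ is the required model.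

Let $U_0=u$, which is Ramsey by Theorem~\ref{thm:mathias}(2). If $G$ is $\mathbb M_u$-generic over $W[u]$, then $W[u][G]$ is an $\mathbb M$-generic extension of $W$, again by Theorem~\ref{thm:mathias}(2). Every real of $W$ has a sharp in $W$ by Theorem~\ref{thm:MH}, so the same is true in $W[u][G]$ by Theorem~\ref{thm:mathias}(1), and analytic determinacy holds there.

By Corollary~\ref{cor:nosharp}, $X^\#$ does not exist in $W$, and by Lemma~\ref{lem:persist} with $a=b=X$ it does not exist in $W[u]$. So Theorem~\ref{thm:B}(2) applies in $W[u]$ and gives a Ramsey ultrafilter $U_1$ such that $\mathbb M_{U_1}$ forces the failure of analytic determinacy.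
\end{proof}

\begin{remark}
Theorem~\ref{thm:B} derives destruction from a reshaped subset of $\omega_1$ without a sharp, and Theorem~\ref{thm:C} derives preservation from a sharp for a set that constructs $\mathcal P(\omega)$ and $U$. We do not claim a characterization of what happens between these two hypotheses.
\end{remark}

\begin{thebibliography}{9}

\bibitem{cs}
Castiblanco and Schlicht, \emph{Preserving levels of projective determinacy by tree forcings}, APAL 172 (2021).

\bibitem{harrington}
Harrington, JSL, 1978.

\bibitem{slides}
\emph{Iterated forcing and determinacy}, \texttt{https://philippschlicht.github.io/slides/2023\_Luminy.pdf}.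

\bibitem{martin}
Martin, Fund.\ Math., 1970.

\bibitem{mathias}
Mathias, \emph{Happy families}, 1977.

\end{thebibliography}
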